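# The map from $\mathcal M_{\rm loc}$ to its completion is not injective: elliptic curves and the dihedral group of order 12

## Two theorems about the kernel

**Theorem 1.** Let $\mathcal M$ be the Grothendieck ring of complex varieties, $\mathbb L=[\mathbb A^1]$, $\mathcal M_{\rm loc}=\mathcal M[\mathbb L^{-1}]$. For $m\in\mathbb Z$ let $F^m=F^m(\mathcal M_{\rm loc})$ be the subgroup generated by all $[X]\mathbb L^{-i}$ with $i\ge m+\dim X$, and let $\hat{\mathcal M}$ be the completion of $\mathcal M_{\rm loc}$ for this filtration. Let $E/\mathbb C$ be an elliptic curve without complex multiplication, $\tau\in E$ a point of order $6$, and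
$$a_E=[E]+[E/\langle\tau\rangle]-[E/\langle3\tau\rangle]-[E/\langle2\tau\rangle].$$
Then $a_E\ne0$ in $\mathcal M_{\rm loc}$, but $a_E\in\bigcap_mF^m(\mathcal M_{\rm loc})$. So the natural map $\mathcal M_{\rm loc}\to\hat{\mathcal M}$ is not injective.

For any field $k$ of characteristic $0$ write $\mathcal M_k$, $\mathcal M_{k,\rm loc}$, $\hat{\mathcal M}_k$ for the same objects built from varieties over $k$. If $E/k$ is an elliptic curve with a $k$-rational point $\tau$ of order $6$, the displayed formula defines $a_E\in\mathcal M_k$. Let $\Phi_n$ be the $n$-th cyclotomic polynomial.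

**Theorem 2.**

1. For every field $k$ of characteristic $0$ and every such $(E,\tau)$ over $k$, one has $\mathbb L\,Q(\mathbb L)\,a_E=0$ in $\mathcal M_k$ for some monic $Q\in\mathbb Z[t]$ that is a product of the cyclotomic polynomials $\Phi_1,\Phi_2,\Phi_3,\Phi_4,\Phi_6$. So $a_E$ already dies in $\mathcal M_{k,\rm loc}[(\mathbb L^n-1)^{-1},\,n\ge1]$, and hence in $\hat{\mathcal M}_k$.
2. For every field $k$ of characteristic $0$, the map $\mathcal M_{k,\rm loc}\to\hat{\mathcal M}_k$ is not injective. Explicitly, $a_E\neq0$ in $\mathcal M_{k,\rm loc}$ for $E:Y^2=x^3-2x^2+1$, $\tau=(0,-1)$.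
3. For every such $k$, $\mathbb L^4-1$ is a zero divisor in $\mathcal M_{k,\rm loc}$.
4. For $k=\mathbb C$ the kernel is uncountable. It has a subgroup surjecting onto a direct sum of continuum many copies of $\mathbb Z/2$.

The question of injectivity comes from the text "Arithmetic and Geometric Applications of Quantifier Elimination for Valued Fields".

## The ring, the filtration, and elements that are infinitely small

A variety is a reduced separated scheme of finite type over $k$, with $k$ of characteristic $0$. The group $\mathcal M_k$ is generated by symbols $[X]$, with $[X]=[X']$ if $X\cong X'$ and $[X]=[X\setminus F]+[F]$ for $F\subset X$ closed; the product is $[X][Y]=[X\times Y]$. For example $[\mathbb P^1]=\mathbb L+1$ and $[\mathbb G_m]=\mathbb L-1$. If $W\to X$ is a Zariski-locally trivial vector bundle of rank $n$, then $[W]=\mathbb L^n[X]$ (stratify $X$). An element $\alpha\in\mathcal M_k$ becomes $0$ in $\mathcal M_{k,\rm loc}$ exactly when $\mathbb L^N\alpha=0$ for some $N$.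

Dividing by $\mathbb L$ makes a class smaller: $\mathbb L^{-i}=[\mathrm{pt}]\mathbb L^{-i}\in F^i$. We have $F^{m+1}\subset F^m$ and $\mathbb L^{-i}F^m\subset F^{m+i}$. In $\hat{\mathcal M}_k=\varprojlim_m\mathcal M_{k,\rm loc}/F^m$ the series $\sum_{j\ge0}\mathbb L^{-nj}$ converges, so $\mathbb L^n-1=\mathbb L^n(1-\mathbb L^{-n})$ is invertible there for $n\ge1$. By the definition of the completion,
$$\ker(\mathcal M_{k,\rm loc}\to\hat{\mathcal M}_k)=\bigcap_mF^m .$$
The question is whether a nonzero class can be infinitely small.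

**First trials.** Take a Laurent polynomial in $\mathbb L$. Recall the Hodge–Deligne polynomial, the ring homomorphism $\mathcal M\to\mathbb Z[u,v]$ that sends $[X]$ to $\sum_{j,p,q}(-1)^jh^{p,q}(H^j_c(X))u^pv^q$. It sends $\mathbb L$ to $uv$, so it extends to $\mathcal M_{\rm loc}$, and only $p\le\dim X$ occur. So an element of $F^m$ has only monomials with $p\le-m$, and every element of $\bigcap F^m$ has Hodge–Deligne polynomial $0$. A Laurent polynomial in $\mathbb L$ with a nonzero coefficient maps to a nonzero polynomial in $uv$, so it is not in the kernel.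

The next candidates are differences of varieties with the same Hodge numbers. An elliptic curve has polynomial $1-u-v+uv$, so $[E]-[E']$ passes the test for any two elliptic curves, and so does $a_E$. But the same computation shows that this polynomial can never prove that a kernel element is nonzero. We need two tools: a way to produce infinitely small elements, and an invariant of $\mathcal M_{\rm loc}$ that ignores the filtration.

The first tool is a formal remark.

**Lemma 3.** Let $a\in\mathcal M_{k,\rm loc}$ and let $Q\in\mathbb Z[t]$ be monic with $Q(\mathbb L)a=0$. Then $a\in\bigcap_mF^m$.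

*Proof.* Let $n=\deg Q$; if $n=0$ then $a=0$. Otherwise multiply by $\mathbb L^{-n}$: $a=-\sum_{i=1}^nc_i\mathbb L^{-i}a$ with $c_i\in\mathbb Z$. If $a\in F^m$, the right side is in $F^{m+1}$, so $a\in F^{m+1}$. Finally $a$ lies in some $F^{m_0}$: it is a finite sum of terms $\pm[X]\mathbb L^{-i}$; take $m_0$ to be the least value of $i-\dim X$. $\square$

So we look for a nonzero $a$ killed by a monic polynomial in $\mathbb L$.

## Torus bundles over free quotients

Relations with monic polynomials in $\mathbb L$ come from computing the class of one variety in two ways. Let $G$ be a finite group acting freely on $Y$ and permuting the coordinates of a torus $\mathbb G_m^S$. The class of $(Y\times\mathbb G_m^S)/G$ can be computed from the $G$-set $S$, while the variety itself depends only on the lattice $\mathbb Z[S]$. If two different $G$-sets give isomorphic lattices, we get a relation.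

**Burnside ring and marks.** $B(G)$ is the abelian group generated by the classes $[X]$ of finite $G$-sets, with $[X\sqcup X']=[X]+[X']$; a basis is given by the $[G/H]$, with $H$ up to conjugacy. For $K\le G$ the *mark* $\varphi_K:B(G)\to\mathbb Z$ is $[X]\mapsto|X^K|$; it depends only on the conjugacy class of $K$. Burnside's theorem says that the marks are jointly injective: the matrix $|(G/H)^K|$ is triangular with nonzero diagonal when subgroups are ordered by size. Example: for $G=C_2$ the marks $(\varphi_1,\varphi_{C_2})$ of $[\mathrm{pt}]$ and $[C_2/1]$ are $(1,1)$ and $(2,0)$. Extend $\varphi_K$ coefficientwise to $B(G)[t]\to\mathbb Z[t]$; the extended marks are again jointly injective.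

**From $G$-sets to classes.** Let $G$ act on a quasi-projective $k$-variety $Y$. Define an additive map
$$\beta_Y^G:B(G)[t]\to\mathcal M_k,\qquad [X]t^i\mapsto[(Y\times X)/G]\,\mathbb L^i .$$
So $\beta_Y^G([G/H])=[Y/H]$ and $\beta_Y^G(q(t)x)=q(\mathbb L)\beta_Y^G(x)$ for $q\in\mathbb Z[t]$. For a subgroup $K$ and a $K$-set $X$, the map $[y,[g,x]]\mapsto[g^{-1}y,x]$ is an isomorphism $(Y\times(G\times^KX))/G\cong(Y\times X)/K$; hence $\beta_Y^G\circ\operatorname{Ind}_K^G=\beta_Y^K$.

For a finite $G$-set $S$ define $\tau_G(S)\in B(G)[t]$ by induction on $|S|$, for all $G$ at once: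
$$\tau_G(S)=t^{|S|}[\mathrm{pt}]-\sum_{[I]\in2^S/G,\ I\neq S}\operatorname{Ind}_{G_I}^G\tau_{G_I}(I),\qquad G_I=\operatorname{Stab}_G(I).$$
Example: $G=C_2$, $S=C_2/1$. The proper subsets are $\emptyset$, with stabilizer $G$ and $\tau_G(\emptyset)=[\mathrm{pt}]$, and one orbit of singletons with trivial stabilizer. So $\tau_G(S)=(t^2-1)[\mathrm{pt}]-(t-1)[C_2/1]$, with marks $\varphi_1=(t-1)^2$ and $\varphi_{C_2}=t^2-1$.

**Lemma 4.** If $G$ acts freely on $Y$, then $[(Y\times\mathbb G_m^S)/G]=\beta_Y^G(\tau_G(S))$.

*Proof.* The purpose is to cut the vector bundle $(Y\times\mathbb A^S)/G$ into torus pieces. Since the action is free, $Y\to Y/G$ is an étale $G$-torsor, and $Y\times\mathbb A^S$ is a $G$-equivariant vector bundle on $Y$. By étale descent, $(Y\times\mathbb A^S)/G\to Y/G$ is a vector bundle, Zariski-locally trivial by Hilbert 90. Its class is $\mathbb L^{|S|}[Y/G]$.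

Stratify $\mathbb A^S$ by the support $I\subset S$ of a point. The points with exactly $j$ nonzero coordinates form a locally closed subset, the disjoint union of the open and closed pieces $\mathbb G_m^I$, $|I|=j$. So for each $G$-orbit of subsets, $\bigsqcup_{I'\in G\cdot I}\mathbb G_m^{I'}$ is a $G$-stable locally closed subset. Its product with $Y$ descends to a locally closed subset of $(Y\times\mathbb A^S)/G$. Since $G$ permutes the pieces transitively with stabilizer $G_I$, this subset is $(Y\times\mathbb G_m^I)/G_I$. Hence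
$$\mathbb L^{|S|}[Y/G]=\sum_{[I]\in2^S/G}[(Y\times\mathbb G_m^I)/G_I].$$
For $I\ne S$ induction on $|S|$ gives $[(Y\times\mathbb G_m^I)/G_I]=\beta_Y^{G_I}(\tau_{G_I}(I))=\beta_Y^G(\operatorname{Ind}_{G_I}^G\tau_{G_I}(I))$. Solve for the term $I=S$. $\square$

**Lemma 5.** For $K\le G$: $\ \varphi_K(\tau_G(S))=\prod_{O\in S/K}(t^{|O|}-1)$.

*Proof.* Induct on $|S|$ over all $G$. A point $[g,x]$ of $G\times^{G_I}X$ is fixed by $K$ exactly when $g^{-1}Kg\subset G_I$ and $x$ is fixed by $g^{-1}Kg$. So the induction hypothesis gives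
$$\varphi_K(\operatorname{Ind}_{G_I}^G\tau_{G_I}(I))=\sum_{gG_I:\ g^{-1}Kg\subset G_I}\ \prod_{O\in I/g^{-1}Kg}(t^{|O|}-1)=\sum_{\substack{I'\in G\cdot I\\ I'\ K\text{-stable}}}\ \prod_{O\in I'/K}(t^{|O|}-1).$$
For the second equality put $I'=gI$: its stabilizer is $gG_Ig^{-1}$, which contains $K$ exactly when $I'$ is $K$-stable, and $g$ carries the $g^{-1}Kg$-orbits on $I$ to the $K$-orbits on $I'$. Therefore
$$\varphi_K(\tau_G(S))=t^{|S|}-\sum_{I'\subsetneq S\ K\text{-stable}}\ \prod_{O\in I'/K}(t^{|O|}-1).$$
A $K$-stable subset is a union of $K$-orbits, so the sum over all $K$-stable $I'\subseteq S$ is $\prod_{O\in S/K}\bigl(1+(t^{|O|}-1)\bigr)=t^{|S|}$. Subtracting leaves the term $I'=S$. $\square$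

**Corollary 6.** Let $G$ act freely on $Y$. Let $S,S',R$ be finite $G$-sets such that

* $\operatorname{Res}_KS\cong\operatorname{Res}_KS'$ for every proper subgroup $K<G$;
* $\mathbb Z[S\sqcup R]\cong\mathbb Z[S'\sqcup R]$ as $\mathbb Z[G]$-modules.

Put $x=[S]-[S']$, $n=|S^G|-|S'^G|$, and write $P,P',P_R$ for $\prod_O(t^{|O|}-1)$ over the $G$-orbits of $S,S',R$. If $P_R(P-P')=n\,q(t)$ with $q\in\mathbb Z[t]$, then $q(\mathbb L)\,\beta_Y^G(x)=0$ in $\mathcal M_k$.

*Proof.* Put $\tilde S=S\sqcup R$, $\tilde S'=S'\sqcup R$. An isomorphism of lattices is an invertible integer matrix $(a_{s's})$ commuting with $G$. The monomial map $(y_s)\mapsto(\prod_sy_s^{a_{s's}})_{s'}$ is then a $G$-equivariant isomorphism $\mathbb G_m^{\tilde S}\cong\mathbb G_m^{\tilde S'}$, that is, $\mathbb G_m^{\tilde S}=\mathbb Z[\tilde S]\otimes\mathbb G_m$ as a torus with $G$-action. So $(Y\times\mathbb G_m^{\tilde S})/G\cong(Y\times\mathbb G_m^{\tilde S'})/G$, and Lemma 4 gives $\beta_Y^G(\tau_G(\tilde S)-\tau_G(\tilde S'))=0$.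

By Lemma 5, the marks of $\tau_G(\tilde S)-\tau_G(\tilde S')$ vanish at every proper $K$, and the mark at $G$ is $P_R(P-P')=nq$. The element $q(t)x$ has the same marks. Since marks are injective, $\tau_G(\tilde S)-\tau_G(\tilde S')=q(t)x$. Apply $\beta_Y^G$. $\square$

## Cyclic groups, the Klein group and $S_3$: where small groups fail

Which group $G$ should we try? If $\mathbb Z[S]\cong\mathbb Z[S']$, comparing traces gives $|S^g|=|S'^g|$ for each $g\in G$. If $G$ is cyclic, every subgroup is generated by one element, so all marks agree and $S\cong S'$. Cyclic groups give nothing.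

**The Klein group.** Let $V=\{1,s,z,sz\}$ act on a complex elliptic curve by $s(p)=-p$, $z(p)=p+\tau_2$, with $\tau_2$ of order $2$. Compare
$$S_0=V/1\sqcup2\,V/V,\qquad S_0'=V/\langle z\rangle\sqcup V/\langle s\rangle\sqcup V/\langle sz\rangle .$$
Both have $6$ elements and $2$ fixed points under each subgroup of order $2$; under $V$ they have $2$ and $0$. Moreover
$$P-P'=(t^4-1)(t-1)^2-(t^2-1)^3=(t^2-1)(t-1)^2\bigl[(t^2+1)-(t+1)^2\bigr]=-2t(t^2-1)(t-1)^2,$$
so $q=-tP_R(t^2-1)(t-1)^2$ would serve in Corollary 6. Let $E^\circ$ be $E$ minus the fixed points of $s$ and $sz$ (four points each, all distinct); $V$ acts freely there. The removed points form copies of $V/\langle s\rangle$ and $V/\langle sz\rangle$, and $(V/K\times X)/V=X/K$ depends only on $\operatorname{Res}_KX$; so they contribute $0$ to $\beta([S_0]-[S_0'])$. Hence $\beta_{E^\circ}([S_0]-[S_0'])=\beta_E([S_0]-[S_0'])=[E]-[E/\langle\tau_2\rangle]$: the quotients $E/V$, $E/\langle s\rangle$, $E/\langle sz\rangle$ are projective lines with total coefficient $2-1-1=0$.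

So everything would work, if the lattices were isomorphic. They are not, for any $R$. Reduce modulo $2$. Every nonzero $\mathbb F_2[V]$-module has nonzero invariants, and $\mathbb F_2[V/H]^V$ is one-dimensional, so each $\mathbb F_2[V/H]$ is indecomposable. By Krull–Schmidt, the multiplicity of the $4$-dimensional summand $\mathbb F_2[V]$ is an invariant; it is one larger in $\mathbb F_2[S_0\sqcup R]$ than in $\mathbb F_2[S_0'\sqcup R]$. The obstruction is at the prime $2$, and only there: over a ring where $4$ is invertible both sides are sums of characters, and the two sums agree.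

**The group $S_3$.** Let it act through $-1$ and a point of order $3$. The analogous pair is $S_3/1\sqcup2\,\mathrm{pt}$ and $S_3/C_3\sqcup2\,S_3/C_2$. The marks at $1,C_2,C_3,S_3$ are $8,2,2,2$ and $8,2,2,0$. Now reduce modulo $3$. Put $N=\mathbb F_3[S_3/C_2]$. Inducing $\mathbb F_3[C_2]=1\oplus\mathrm{sgn}$ to $S_3$ gives $\mathbb F_3[S_3]=N\oplus(N\otimes\mathrm{sgn})$, and $\mathbb F_3[S_3/C_3]=1\oplus\mathrm{sgn}$. The two sides are
$$N\oplus(N\otimes\mathrm{sgn})\oplus1\oplus1\qquad\text{and}\qquad1\oplus\mathrm{sgn}\oplus N\oplus N .$$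
Both $N$ and $N\otimes\mathrm{sgn}$ restrict on $C_3$ to the indecomposable module $\mathbb F_3[C_3]$, so they are indecomposable. After adding any $R$ and cancelling by Krull–Schmidt, we would need $(N\otimes\mathrm{sgn})\oplus1\cong N\oplus\mathrm{sgn}$; the one-dimensional summands differ. Here the obstruction is at $3$.

## Two sets with 24 elements for the dihedral group of order 12

The way out is to use the Klein relation twice, so that the two obstructions at $2$ cancel. The dihedral group $U$ of order $12$ contains $V$ and also has it as the quotient $U/C_3$. Take the relation of $V$ once by induction and once by inflation, and subtract. At the prime $3$ both relations hold anyway. At the prime $2$ we may average over $C_3$, and $C_3\backslash U/H=U/C_3H$ carries the induced relation to the inflated one.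

Let $U=\langle r,s\mid r^6=s^2=1,\ srs=r^{-1}\rangle$, and put $z=r^3$ (central), $C_3=\langle r^2\rangle$, $C_6=\langle r\rangle$, $D=\langle r^2,s\rangle\cong S_3$, $D'=\langle r^2,sz\rangle$, $V=\langle s,z\rangle$. Then $U=D\times\langle z\rangle$. The subgroups up to conjugacy are $1,\langle z\rangle,\langle s\rangle,\langle sz\rangle,C_3,C_6,D,D',V,U$. Induction and inflation give
$$[U/1]+2[U/V]-[U/\langle z\rangle]-[U/\langle s\rangle]-[U/\langle sz\rangle],\qquad [U/C_3]+2[U/U]-[U/C_6]-[U/D]-[U/D'].$$
The first minus the second is $[S']-[S]$, where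
$$S=2\,U/U\sqcup U/C_3\sqcup U/\langle z\rangle\sqcup U/\langle s\rangle\sqcup U/\langle sz\rangle,\qquad S'=U/1\sqcup U/C_6\sqcup U/D\sqcup U/D'\sqcup2\,U/V .$$

**Lemma 7.** $\operatorname{Res}_KS\cong\operatorname{Res}_KS'$ for every proper $K<U$, and $|S^U|-|S'^U|=2$.

*Proof.* The fixed points of $K$ on $U/H$ are the cosets $gH$ with $g^{-1}Kg\subset H$. The counts, with the contributions of the different orbits separated, are:

| $K$ | $1$ | $\langle z\rangle$ | $\langle s\rangle$ | $\langle sz\rangle$ | $C_3$ | $C_6$ | $D$ | $D'$ | $V$ | $U$ |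
|---|---|---|---|---|---|---|---|---|---|---|
| $S$ | $24$ | $2+6$ | $2+2$ | $2+2$ | $2+4$ | $2$ | $2$ | $2$ | $2$ | $2$ |
| $S'$ | $24$ | $2+6$ | $2+2$ | $2+2$ | $2+2+2$ | $2$ | $2$ | $2$ | $2$ | $0$ |

The two points $U/U$ account for one $2$ in every column of the first row except that of $K=1$, where the total is written. Further:

* $z$ is central. It fixes all $6$ points of $U/\langle z\rangle$, all $2$ of $U/C_6$, all $3$ of each $U/V$, and nothing on the other orbits except $U/U$, because $z\notin C_3,\langle s\rangle,\langle sz\rangle,1,D,D'$.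
* $s$ has conjugates $s,sr^2,sr^4$ and centralizer $V$. It fixes $|V|/2=2$ points of $U/\langle s\rangle$, both points of $U/D$, and one point of each $U/V$ (the only conjugate of $s$ in $V$ is $s$). It fixes none on $U/\langle sz\rangle$, $U/D'$, $U/C_3$, $U/\langle z\rangle$, $U/1$, $U/C_6$. The automorphism $r\mapsto r$, $s\mapsto sz$ gives the column of $sz$.
* $C_3$ is normal and fixes all of $U/C_3,U/C_6,U/D,U/D'$ and nothing on $U/\langle z\rangle$, $U/\langle s\rangle$, $U/\langle sz\rangle$, $U/1$, $U/V$.
* $C_6,D,D'$ each fix, besides $U/U$, only the two points of their own coset space. $V$ is its own normalizer, so it fixes one point on each $U/V$, and none on the other orbits except $U/U$. $U$ fixes only the points $U/U$.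

The rows agree except at $U$. Every subgroup of a proper $K$ is proper in $U$, so Burnside's theorem applied to $K$ gives the claim. $\square$

## The two lattices become isomorphic after adding a common summand

**Proposition 8.** There is a finite $U$-set $R$, a disjoint union of copies of $U/U,U/C_6,U/D,U/D',U/V,U/\langle s\rangle$, with $\mathbb Z[S\sqcup R]\cong\mathbb Z[S'\sqcup R]$ as $\mathbb Z[U]$-modules.

The plan: isomorphisms over $\mathbb Z_{(3)}$ and $\mathbb Z_{(2)}$ combine to a map $\mathbb Z[S]\to\mathbb Z[S']$ whose index is prime to $6$. The remaining primes $p\ge5$ do not divide $|U|$, and there we repair the map one simple module at a time.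

**Step 1 (the prime 3).** *We show $A[S]\cong A[S']$ for $A=\mathbb Z_{(3)}$.* Since $|V|=4$ is invertible in $A$, each $A[V/H]$ is the sum of the characters of $V$ trivial on $H$. The three nontrivial characters have kernels $\langle z\rangle,\langle s\rangle,\langle sz\rangle$, so
$$A[V]\oplus A^2\cong A[V/\langle z\rangle]\oplus A[V/\langle s\rangle]\oplus A[V/\langle sz\rangle].$$
Inducing to $U$: $A[U]\oplus A[U/V]^2\cong A[U/\langle z\rangle]\oplus A[U/\langle s\rangle]\oplus A[U/\langle sz\rangle]$. The same relation for $U/C_3\cong C_2\times C_2$, whose subgroups of order two are the images of $C_6,D,D'$, inflates to $A[U/C_6]\oplus A[U/D]\oplus A[U/D']\cong A[U/C_3]\oplus A^2$. The direct sum of the last two isomorphisms is $A[S']\cong A[S]$.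

**Step 2 (the prime 2).** *We show $A[S]\cong A[S']$ for $A=\mathbb Z_{(2)}$, by splitting off the $C_3$-invariants.* Let $e_0=\frac13\sum_{c\in C_3}c$, a central idempotent of $A[U]$, and $e=1-e_0$.

*The $e_0$-part.* For a $U$-set $X$, $e_0A[X]=A[X]^{C_3}\cong A[C_3\backslash X]$. Since $C_3\backslash U/H=U/C_3H$, both $C_3\backslash S$ and $C_3\backslash S'$ are $2\,U/U\sqcup U/C_3\sqcup U/C_6\sqcup U/D\sqcup U/D'$. In detail, $C_3H=C_6,D,D'$ for $H=\langle z\rangle,\langle s\rangle,\langle sz\rangle$; it is $C_3$ for $H=1$ and $U$ for $H=V$; and the other $H$ contain $C_3$. So $e_0A[S]\cong e_0A[S']$.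

*The ring $eA[U]$.* Let $D\cong S_3$ act on the sum-zero lattice in $A^3$, of rank $2$. The element $e_0$ acts as $0$ there, so we get a ring map $eA[D]\to M_2(A)$. Over $\mathbb Q$ it is an isomorphism, since $\mathbb Q[S_3]\cong\mathbb Q\times\mathbb Q\times M_2(\mathbb Q)$ and $e$ cuts out the last factor; so it is injective. It is surjective: modulo $2$ the action is the isomorphism $S_3\cong GL_2(\mathbb F_2)$, and $GL_2(\mathbb F_2)$ spans $M_2(\mathbb F_2)$, because with matrix units $E_{ij}$ it contains $1$, $1+E_{12}$, $1+E_{21}$ and $E_{12}+E_{21}+E_{22}$. Now apply Nakayama. So $eA[D]\cong M_2(A)$. As $e\in A[D]$ and $U=D\times\langle z\rangle$, we get $eA[U]\cong M_2(B)$ with $B=A[\langle z\rangle]=A[z]/(z^2-1)$. Let $\varepsilon\in eA[D]$ correspond to $E_{11}$; it commutes with $z$. Every $M_2(B)$-module $N$ is isomorphic to $(\varepsilon N)^2$ (column vectors), so $N$ is determined by the $B$-module $\varepsilon N$, and $\operatorname{rk}_A\varepsilon N=\frac12\operatorname{rk}_AN$. The ring $B$ is local: it is finite over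 $A$, so each maximal ideal contains $2$, and $B/2=\mathbb F_2[z]/(z-1)^2$ is local.

*The modules $\varepsilon A[X]$.* If $z$ acts trivially on $X$, then $\varepsilon A[X]$ is a summand of a free $A$-module, so it is $A$-free with trivial action of $z$. If $z$ acts freely on $X$, then $A[X]$ is $B$-free, so its $B$-summand $\varepsilon A[X]$ is projective over a local ring, hence free. For $X=U/H$ the rank of $eA[X]$ is $|U/H|-|U/C_3H|$. It is $0$ if $C_3\subset H$, and otherwise:

| $H$ | $\langle z\rangle$ | $\langle s\rangle$ | $\langle sz\rangle$ | $1$ | $V$ |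
|---|---|---|---|---|---|
| $\operatorname{rk}_AeA[U/H]$ | $4$ | $4$ | $4$ | $8$ | $2$ |
| action of $z$ on $U/H$ | trivial | free | free | free | trivial |
| $\varepsilon A[U/H]$ | $A^2$ | $B$ | $B$ | $B^2$ | $A$ |

Hence $\varepsilon A[S]\cong A^2\oplus B\oplus B$ and $\varepsilon A[S']\cong B^2\oplus A\oplus A$, which are isomorphic. So $eA[S]\cong eA[S']$, and $A[S]\cong A[S']$.

**Step 3 (one integral map).** *We find an equivariant map of index prime to $6$.* Put $M=\mathbb Z[S]$, $M'=\mathbb Z[S']$. The isomorphisms of Steps 1 and 2 are equivariant matrices over $\mathbb Z_{(3)}$ and $\mathbb Z_{(2)}$ with unit determinant. Clearing denominators prime to $3$, respectively $2$, gives $u_3,u_2\in\operatorname{Hom}_U(M,M')$ with $3\nmid\det u_3$, $2\nmid\det u_2$. Let $u=3u_2+2u_3$. Then $u\equiv u_2$ modulo $2$ and $u\equiv2u_3$ modulo $3$, so $\det u$ is prime to $6$. Thus $u$ is injective with finite cokernel of order prime to $6$. Pulling back a composition series of $M'/u(M)$ we get $U$-lattices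
$$u(M)=M_0\subset M_1\subset\dots\subset M_\ell=M',\qquad M_i/M_{i-1}=\sigma_i,$$
where each $\sigma_i$ is a simple $\mathbb F_p[U]$-module for some prime $p\ge5$ depending on $i$.

**Step 4 (simple modules as cokernels).** *We show that every simple $\mathbb F_p[U]$-module $\sigma$, $p\ge5$, is the cokernel of an injective endomorphism $v$ of some $\mathbb Z[R_\sigma]$ with $R_\sigma$ in the list of the proposition.*

First list the simple modules. There are four characters with values $\pm1$, namely those of $U/\langle r^2\rangle\cong C_2\times C_2$; the nontrivial ones have kernels $C_6,D,D'$. Let $W$ be the sum-zero submodule of $\mathbb F_p[U/V]$, and $\chi$ the character with kernel $D$, so that $\chi(z)=-1$. On $W$ the element $z$ acts trivially, and over $\overline{\mathbb F}_p$ the element $r^2$ has the two distinct eigenvalues $\omega,\omega^2$ (primitive cube roots of $1$), interchanged by $s$; so $W$ is absolutely simple, and so is $W\otimes\chi$, on which $z=-1$. These six modules are pairwise non-isomorphic and $4\cdot1+2\cdot4=12=|U|$.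 Since $p\nmid12$, $\mathbb F_p[U]$ is semisimple and these are all.

Let $J$ be the all-ones $3\times3$ matrix, with eigenvalues $3,0,0$.

* *Trivial module.* $R_\sigma=U/U$, $v=p$.
* *$\psi\ne1$ with kernel $K_\psi$ of index $2$.* $R_\sigma=U/K_\psi$, $\mathbb Z[R_\sigma]=\mathbb Z[g]/(g^2-1)$, $v=\frac{1+p}2+\frac{1-p}2g$. It takes the values $1$ at $g=1$ and $p$ at $g=-1$, so $\det v=p$ and the cokernel has order $p$. Since $\mathbb Z[g]/(g-1,v)=0$, $g-1$ is surjective, hence invertible, on the cokernel. As $(g-1)(g+1)=0$, $g$ acts by $-1$. So $\operatorname{coker}v\cong\psi$.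
* *$W$.* $R_\sigma=U/V$, $v=p+\beta J$ with $p+3\beta=\delta\in\{\pm1\}$, $\delta\equiv p$ mod $3$. The eigenvalues are $p,p,\delta$, so $|\det v|=p^2$. Modulo $p$, $v\equiv\beta J$, and $p\nmid\beta$ since $3\beta\equiv\delta$. So $\operatorname{coker}v$ surjects onto $\mathbb F_p^3/\mathbb F_p(1,1,1)$, which is $\cong W$ since $p\ne3$. Both have order $p^2$, so $\operatorname{coker}v\cong W$.
* *$W\otimes\chi$.* $R_\sigma=U/\langle s\rangle=(D/\langle s\rangle)\times\langle z\rangle$ and
$$v=\tfrac{1+p}2+\beta J+\bigl(\tfrac{1-p}2-\beta J\bigr)z,\qquad\beta=\tfrac{\delta-p}6,\quad\delta\in\{\pm1\},\ \delta\equiv p\bmod6 .$$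
On the part $z=1$ it is $1$; on the part $z=-1$ it is $p+2\beta J$, with eigenvalues $p,p,p+6\beta=\delta$. So $|\det v|=p^2$. Modulo $p$ (odd) the module splits into the two parts; $v$ is $1$ on the first and $2\beta J$ on the second, with $p\nmid2\beta$. So $\operatorname{coker}v$ surjects onto $(\mathbb F_p^3/\mathbb F_p(1,1,1))\otimes\chi\cong W\otimes\chi$. Both have order $p^2$, so they agree.

In each case $v$ commutes with $U$, and it is injective since $\det v\neq0$.

**Step 5 (Schanuel's argument).** *We show $M_i\oplus X\cong M_{i-1}\oplus X$ with $X=\mathbb Z[R_{\sigma_i}]$.* Let $\sigma=\sigma_i$, an $\mathbb F_p[U]$-module, and let $Y=M_i\times_\sigma X$ be the fibre product of $M_i\to\sigma$ and $X\to\operatorname{coker}v\cong\sigma$. The two projections are surjective, with kernels $v(X)\cong X$ and $M_{i-1}$: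
$$0\to X\to Y\to M_i\to0,\qquad0\to M_{i-1}\to Y\to X\to0 .$$
Both split over $\mathbb Z[U]$. For the first: $m\mapsto(pm,0)$ is an equivariant map $M_i\to Y$, because $p\sigma=0$; it lifts $p\cdot\mathrm{id}$. Also, $M_i$ is $\mathbb Z$-free, so there is a $\mathbb Z$-linear section $h:M_i\to Y$, and $\sum_{g\in U}g\,h\,g^{-1}$ is equivariant and lifts $12\cdot\mathrm{id}$. As $p$ and $12$ are coprime, an integer combination of these two maps is an equivariant section. For the second use $x\mapsto(0,px)$ and the same averaging over $X$. Hence $M_i\oplus X\cong Y\cong M_{i-1}\oplus X$.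

Running through $i=1,\dots,\ell$ with $R=\bigsqcup_iR_{\sigma_i}$ gives $M'\oplus\mathbb Z[R]\cong M_0\oplus\mathbb Z[R]\cong M\oplus\mathbb Z[R]$. $\square$

## The relation $\mathbb L\,Q(\mathbb L)\,a_E=0$

Let $k$ have characteristic $0$, and let $E/k$ be an elliptic curve with a $k$-rational point $\tau$ of order $6$. Let $U$ act on $E$ by $r(p)=p+\tau$, $s(p)=-p$; indeed $srs(p)=p-\tau$.

**Proposition 9.** With $P_R=\prod_{O\in R/U}(t^{|O|}-1)$ for the set $R$ of Proposition 8 and
$$Q=P_R\,(t-1)^4(t^2-1)(t^6-1)(t^3-1)^2(t^2+1)(t+1)^2,$$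
one has $\mathbb L\,Q(\mathbb L)\,a_E=0$ in $\mathcal M_k$. The polynomial $Q$ is monic and a product of $\Phi_1,\Phi_2,\Phi_3,\Phi_4,\Phi_6$.

**Step 1 (a free action).** *We remove the points with stabilizers.* A nontrivial element of $\langle r\rangle$ is a translation without fixed points. Two distinct reflections $sr^i,sr^j$ have no common fixed point, since their product is a nontrivial translation. So $\Sigma=\bigsqcup_iE^{sr^i}$ is a disjoint union of finite closed subsets, and $U$ acts freely on $E^\circ=E\setminus\Sigma$.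

**Step 2 (the removed points do not matter).** *Put $x=[S]-[S']$; we show $\beta_{E^\circ}^U(x)=\beta_E^U(x)$.* For each $H\le U$, in characteristic $0$, $\Sigma/H$ is the closed complement of $E^\circ/H$ in $E/H$ (taking invariants of a finite group is exact). So $\beta_E=\beta_{E^\circ}+\beta_\Sigma$. The reflections form the conjugacy classes of $s$ and of $sz$, each with centralizer $V$, so
$$\Sigma\cong(U\times^VE^s)\sqcup(U\times^VE^{sz}),\qquad(\Sigma\times X)/U\cong(E^s\times X)/V\sqcup(E^{sz}\times X)/V$$
for every $U$-set $X$. The right side depends only on $\operatorname{Res}_VX$, and $\operatorname{Res}_VS\cong\operatorname{Res}_VS'$ by Lemma 7. So $\beta_\Sigma^U(x)=0$.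

**Step 3 (the value).** *We show $\beta_E^U(x)=-a_E$.* If $H$ contains a reflection $\rho$, then $E/H$ is a normal, hence smooth, projective geometrically connected curve. Over $\bar k$, $\rho$ has four fixed points, so Riemann–Hurwitz $0=2(2g-2)+4$ gives genus $g=0$ for $E/\langle\rho\rangle$, and $E/H$, dominated by it, has genus $0$ by Lüroth. The image of the origin is a $k$-rational point, so $E/H\cong\mathbb P^1_k$. In $x$ these $H$ are $U,\langle s\rangle,\langle sz\rangle,D,D',V$ with total coefficient $2+1+1-1-1-2=0$. The remaining terms give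
$$\beta_{E^\circ}^U(x)=\beta_E^U(x)=[E/C_3]+[E/\langle z\rangle]-[E]-[E/C_6]=-a_E,\tag{1}$$
because $C_3,\langle z\rangle,C_6$ act by translation by $\langle2\tau\rangle,\langle3\tau\rangle,\langle\tau\rangle$.

**Step 4 (the polynomial).** *We apply Corollary 6 with $G=U$, $Y=E^\circ$, $n=2$.* Its hypotheses are Lemma 7 and Proposition 8. The $U$-orbits of $S$ have sizes $1,1,4,6,6,6$ and those of $S'$ have sizes $12,2,2,2,3,3$:
$$P=(t-1)^2(t^4-1)(t^6-1)^3,\qquad P'=(t^{12}-1)(t^2-1)^3(t^3-1)^2 .$$
Let $\Gamma=(t-1)^2(t^2-1)(t^6-1)(t^3-1)^2$. Then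
$$P/\Gamma=(t^2+1)(t^3+1)^2=(t^2+1)(t+1)^2(t^2-t+1)^2,$$
$$P'/\Gamma=(t^6+1)(t+1)^2=(t^2+1)(t+1)^2(t^4-t^2+1),$$
and $(t^2-t+1)^2-(t^4-t^2+1)=-2t^3+4t^2-2t=-2t(t-1)^2$. So
$$P_R(P-P')=-2t\,P_R\,\Gamma\,(t-1)^2(t^2+1)(t+1)^2=-2\,t\,Q(t).$$
In Corollary 6 we may take $q=-tQ$; with (1) it gives
$$\mathbb L\,Q(\mathbb L)\,a_E=0\quad\text{in }\mathcal M_k.\tag{2}$$
The orbits of $R$ have sizes $1,2,3,6$, and $t^n-1$ for $n\in\{1,2,3,6\}$ is a product of $\Phi_1,\Phi_2,\Phi_3,\Phi_6$, while $t^2+1=\Phi_4$ and $t+1=\Phi_2$. This proves Proposition 9. $\square$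

In $\mathcal M_{k,\rm loc}$ we may cancel $\mathbb L$, so $Q(\mathbb L)a_E=0$, and Lemma 3 gives
$$a_E\in\bigcap_mF^m(\mathcal M_{k,\rm loc}).\tag{3}$$
It remains to see that $a_E$ is not simply zero.

## A measure with values in the Witt group of $\mathbb Q$

We need an additive invariant that sees $a_E$. It must distinguish isogenous elliptic curves, and it must survive inverting $\mathbb L$ without becoming small. The rational Hodge structure $H^1$ is the same for isogenous curves, but the intersection form on it is not: it is multiplied by the degree. So we record the form, up to Witt equivalence.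

**Witt group.** $W(\mathbb Q)$ is the group of nondegenerate symmetric bilinear forms over $\mathbb Q$ under orthogonal sum, modulo hyperbolic forms. We write $\langle a\rangle$ for the form $ax^2$; then $\langle ac^2\rangle=\langle a\rangle$, $-\langle a\rangle=\langle-a\rangle$, and $\langle a\rangle\langle b\rangle=\langle ab\rangle$ makes it a ring. An anisotropic form of positive dimension has nonzero class, and if $I$ is an isotropic subspace of $(N,b)$, then $(N,b)$ and $I^\perp/I$ have the same class. Example: $\langle1\rangle-\langle2\rangle\ne0$, since $x^2-2y^2$ is anisotropic; but $2(\langle1\rangle-\langle2\rangle)=0$, since $2x^2+2y^2=(x+y)^2+(x-y)^2$ shows $\langle1,1\rangle\cong\langle2,2\rangle$.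

**Hodge structures.** The twist $N(-j)$ of a $\mathbb Q$-Hodge structure is the same rational vector space with types $(p,q)$ moved to $(p+j,q+j)$; so $\mathbb Q(-j)$ is $\mathbb Q$ in type $(j,j)$. Polarizable $\mathbb Q$-Hodge structures form a semisimple category, and $H^d(X,\mathbb Q)$ is polarizable for $X$ smooth projective.

Fix a complex elliptic curve $E$ without CM, $H=H^1(E,\mathbb Q)$, $q(u,v)=\int_Eu\cup v$. Then $H$ is simple (a line cannot carry odd weight) and $\operatorname{End}_{HS}(H)=\mathbb Q$. The form $q$ identifies $H$ with $H^\vee(-1)$, so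
$$\operatorname{Hom}_{HS}(H\otimes H,\mathbb Q(-1))=\mathbb Q\,q .\tag{4}$$

**Step 1 (from skew forms to symmetric forms).** *We attach a Witt class to each odd-weight Hodge structure with a skew form.* Let $N$ be polarizable of odd weight $d=2\kappa+1$, with a nondegenerate skew form $B:N\otimes N\to\mathbb Q(-d)$ that is a morphism of Hodge structures. Put $\underline N=\operatorname{Hom}_{HS}(H(-\kappa),N)$. For $f,g\in\underline N$ the map $(u,v)\mapsto B(f(u),g(v))$ is, up to twist, a morphism $H\otimes H\to\mathbb Q(-1)$. By (4) it equals $b(f,g)\,q$ with $b(f,g)\in\mathbb Q$. From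
$$b(g,f)q(u,v)=B(g(u),f(v))=-B(f(v),g(u))=-b(f,g)q(v,u)=b(f,g)q(u,v)$$
we see that $b$ is symmetric.

It is nondegenerate: write $N=N_1\oplus N_2$ with $N_1\cong H(-\kappa)\otimes\underline N$ isotypic and $N_2$ without constituent $H(-\kappa)$. As $H(-\kappa)^\vee(-d)\cong H(1+\kappa-d)=H(-\kappa)$, a morphism $N_2\to N_1^\vee(-d)$ is zero, so $N_1\perp N_2$. Hence $B|_{N_1}=q\otimes b$ is nondegenerate, and so is $b$. Let $w(N,B)\in W(\mathbb Q)$ be the class of $b$. It is additive for orthogonal sums, $w(N,-B)=-w(N,B)$, and it does not change under Tate twist.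

*Isotropic reduction.* If $I\subset N$ is an isotropic sub-Hodge structure, then
$$w(N)=w(I^\perp/I).\tag{5}$$
Indeed $\underline{(\cdot)}$ is exact by semisimplicity, and $\underline I$ is isotropic for $b$. Moreover $\underline{I^\perp}=\underline I^\perp$: the image of $f\in\underline N$ lies in $N_1$, so it is automatically orthogonal to the part of $I$ without constituent $H(-\kappa)$, and it is orthogonal to the $H(-\kappa)$-isotypic part of $I$ exactly when $b(f,g)=0$ for all $g\in\underline I$. So $\underline{I^\perp/I}=\underline I^\perp/\underline I$, with the induced form.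

**Step 2 (definition of $\mu$).** For $X$ smooth projective connected of dimension $d$ put $\mu(X)=w(H^d(X,\mathbb Q),\int\cup)$ if $d$ is odd (the form is skew, and nondegenerate by Poincaré duality), and $\mu(X)=0$ if $d$ is even. Extend additively over components, with $\mu(\emptyset)=0$. Example: $\mu(\mathbb P^n)=0$ for all $n$, and $\mu(E)=\langle1\rangle$.

**Step 3 (projective bundles).** *We compute $\mu$ of the exceptional divisors of blow-ups.* Let $\pi:\mathcal E\to Z$ be the projectivization of a vector bundle of rank $c$, $Z$ smooth projective connected of dimension $n$, $\xi=c_1(\mathcal O(1))$, and suppose $e=\dim\mathcal E=n+c-1$ is odd. Then $H^e(\mathcal E)=\bigoplus_{j=0}^{c-1}T_j$ with $T_j=\xi^j\pi^*H^{e-2j}(Z)$. Since $\pi_*\xi^i=0$ for $i<c-1$ and $\pi_*\xi^{c-1}=1$, the pairing of $\xi^j\pi^*\beta$ and $\xi^{j'}\pi^*\beta'$ is $0$ if $j+j'<c-1$ and $\int_Z\beta\beta'$ if $j+j'=c-1$. Let $I=\bigoplus_{j<(c-1)/2}T_j$. It is isotropic, and $I^\perp$ contains $\bigoplus_{j\le(c-1)/2}T_j$. By Poincaré duality on $Z$, $\dim T_j=\dim T_{c-1-j}$,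 so the dimensions match and $I^\perp=\bigoplus_{j\le(c-1)/2}T_j$. If $c$ is odd, $I^\perp/I=T_{(c-1)/2}\cong H^n(Z)(-\frac{c-1}2)$ with the form $\int_Z$; if $c$ is even, $I^\perp/I=0$. By (5),
$$\mu(\mathcal E)=\mu(Z)\ \text{ for $c$ odd},\qquad\mu(\mathcal E)=0\ \text{ for $c$ even}\qquad(\dim\mathcal E\text{ odd}).\tag{6}$$

**Step 4 (blow-ups).** *We show that $\mu$ satisfies the blow-up relation.* Let $X$ be smooth projective connected of dimension $d$, $Z\subset X$ smooth connected of codimension $c\ge1$, $\sigma:\tilde X\to X$ the blow-up, $\iota:\mathcal E\to\tilde X$ the exceptional divisor, $\pi:\mathcal E\to Z$. Claim: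
$$\mu(\tilde X)-\mu(\mathcal E)=\mu(X)-\mu(Z).\tag{7}$$

*Case $d$ odd.* Then $\dim\mathcal E$ is even and $\mu(\mathcal E)=0$. By Voisin, *Hodge Theory and Complex Algebraic Geometry I*, Thm 7.31,
$$H^d(\tilde X)=\sigma^*H^d(X)\oplus\bigoplus_{j=1}^{c-1}T_j,\qquad T_j=\iota_*\bigl(\xi^{j-1}\pi^*H^{d-2j}(Z)\bigr)\cong H^{d-2j}(Z)(-j).$$
The first summand is isometric to $H^d(X)$. It is orthogonal to $T_j$: the pairing of $\sigma^*\alpha$ with the element given by $\beta$ is $\int_{\mathcal E}\xi^{j-1}\pi^*(\alpha|_Z\,\beta)=0$, as $j-1<c-1$. Since $\mathcal O(\mathcal E)|_{\mathcal E}=\mathcal O(-1)$, we have $\iota^*\iota_*y=-\xi y$. So elements of $T_j,T_{j'}$ given by $\beta,\beta'$ pair to $-\int_{\mathcal E}\xi^{j+j'-1}\pi^*(\beta\beta')$, which is $0$ if $j+j'<c$ and $-\int_Z\beta\beta'$ if $j+j'=c$. Work inside $\bigoplus_jT_j$, which is nondegenerate, with $I=\bigoplus_{j<c/2}T_j$. As $\dim T_j=\dim T_{c-j}$ by Poincaré duality on $Z$, the argument of Step 3 gives $I^\perp=\bigoplus_{j\le c/2}T_j$. If $c$ is odd, $I^\perp/I=0$, so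 $\mu(\tilde X)=\mu(X)$, and $\mu(Z)=0$ because $\dim Z=d-c$ is even. If $c$ is even, $I^\perp/I=T_{c/2}\cong H^{d-c}(Z)(-\frac c2)$ with the form $-\int_Z$, so $\mu(\tilde X)=\mu(X)-\mu(Z)$. Both times (7) holds.

*Case $d$ even.* $\mu(\tilde X)=\mu(X)=0$, and $\dim\mathcal E$ is odd. By (6), $\mu(\mathcal E)=\mu(Z)$ for $c$ odd. For $c$ even, $\mu(\mathcal E)=0$, and $\mu(Z)=0$ since $\dim Z=d-c$ is even. So (7) holds.

**Step 5 ($\mu$ on $\mathcal M_{\rm loc}$).** *We pass from smooth projective varieties to all classes.* Bittner's theorem (*Compositio Math.* 140 (2004), Thm 3.1) says that $\mathcal M$ is generated by the classes of smooth projective varieties, subject only to $[\emptyset]=0$ and the blow-up relations $[\tilde X]-[\mathcal E]=[X]-[Z]$, with additivity over components. A blow-up in a disconnected centre is an iterated blow-up in connected ones. By (7), $\mu$ defines a group homomorphism $\mu:\mathcal M\to W(\mathbb Q)$.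

For $X$ smooth projective connected, $\mu(X\times\mathbb P^1)=0$: if $\dim X$ is odd, the dimension of the product is even; if $\dim X$ is even, use (6) with $c=2$. As $[X\times\mathbb P^1]=[X]+\mathbb L[X]$, we get $\mu(\mathbb L[X])=-\mu([X])$, and hence
$$\mu(\mathbb L\alpha)=-\mu(\alpha)\quad\text{for all }\alpha\in\mathcal M.\tag{8}$$
So $\mu(\alpha\mathbb L^{-i})=(-1)^i\mu(\alpha)$ is well defined on $\mathcal M_{\rm loc}$: if $\mathbb L^N(\mathbb L^j\alpha-\mathbb L^i\alpha')=0$, then $(-1)^j\mu(\alpha)=(-1)^i\mu(\alpha')$. Since $\mu(1)=0$, $\mu$ is not a ring homomorphism; additivity and (8) are all we use. Multiplication by $\mathbb L^{-1}$ only changes a sign, so $\mu$ does not become small on $F^m$. It also agrees with (2), because $\Phi_2$ divides $Q$ and so $Q(-1)=0$.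

**Step 6 (the value on $a_E$).** Let $C\subset E$ be a subgroup of order $n$, $\pi:E\to E/C$. Then $\pi^*:H^1(E/C)\to H$ is an isomorphism of Hodge structures, so $\underline{H^1(E/C)}=\mathbb Qf$ with $f=(\pi^*)^{-1}$. From $\int_E\pi^*a\cup\pi^*b=n\int_{E/C}a\cup b$ we get $\int_{E/C}f(u)\cup f(v)=\frac1nq(u,v)$. So $\mu([E/C])=\langle1/n\rangle=\langle n\rangle$. The subgroups $\langle\tau\rangle,\langle3\tau\rangle,\langle2\tau\rangle$ have orders $6,2,3$, so
$$\mu(a_E)=\langle1\rangle+\langle6\rangle-\langle2\rangle-\langle3\rangle=(\langle1\rangle-\langle2\rangle)(\langle1\rangle-\langle3\rangle),$$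
the class of $x_1^2-2x_2^2-3x_3^2+6x_4^2$. This form is anisotropic over $\mathbb Q$. A nontrivial zero could be scaled to integers with no common factor and
$$x_1^2-2x_2^2=3(x_3^2-2x_4^2).$$
Modulo $3$ this gives $x_1^2+x_2^2\equiv0$, so $3\mid x_1,x_2$. Then $9$ divides the left side, so $x_3^2+x_4^2\equiv0$ modulo $3$ and $3\mid x_3,x_4$, a contradiction. Hence
$$\mu(a_E)\ne0,\qquad2\mu(a_E)=0,\qquad a_E\ne0\ \text{ in }\mathcal M_{\rm loc}.\tag{9}$$
The second statement holds because $2(\langle1\rangle-\langle2\rangle)=0$.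

**Proof of Theorem 1.** Combine (9) with (3) for $k=\mathbb C$. $\square$

## Arbitrary fields, the zero divisor $\mathbb L^4-1$, and an uncountable kernel

**Proof of Theorem 2(1).** The relation is (2). Each $\Phi_n(t)$ divides $t^n-1$, so $\mathbb L$ and $Q(\mathbb L)$ become units in $\mathcal M_{k,\rm loc}[(\mathbb L^n-1)^{-1},n\ge1]$, and $a_E$ maps to $0$ there. Since every $\mathbb L^n-1$ is invertible in $\hat{\mathcal M}_k$, the map to $\hat{\mathcal M}_k$ factors through this ring.

**Proof of Theorem 2(2).** *The example.* On $E:Y^2=x^3-2x^2+1=(x-1)(x^2-x-1)$ over $\mathbb Q$, which has three distinct roots on the right, let $\tau=(0,-1)$. The slope is $(3x^2-4x)/2Y=0$ at $\tau$, so the tangent is $Y=-1$. It meets $E$ where $x^2(x-2)=0$, and $2\tau=(2,1)$. The slope at $(2,1)$ is $2$, so $x(4\tau)=2^2+2-2-2=2$ and $4\tau=\pm2\tau$. As $2\tau\ne0$, we have $4\tau=-2\tau$ and $6\tau=0$. Since $x(2\tau)\ne x(\tau)$, $2\tau\ne-\tau$ and $3\tau\ne0$. So $\tau$ has order $6$.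

With $y=Y+1$ the equation is $y^2-2y=x^3-2x^2$, so $a_2=a_3=-2$ and $a_1=a_4=a_6=0$. Then $b_2=-8$, $b_4=0$, $b_6=4$, $b_8=-8$, $c_4=b_2^2=64$, $\Delta=-b_2^2b_8-27b_6^2=512-432=80$, and $j=64^3/80=16384/5$. A CM curve has an algebraic integer as $j$-invariant, so $E$ has no CM.

*Descent to $\mathbb C$.* Let $k$ have characteristic $0$. By (3), $a_{E_k}\in\bigcap F^m$. Suppose $a_{E_k}=0$ in $\mathcal M_{k,\rm loc}$. Then $\mathbb L^Na_{E_k}=0$ in $\mathcal M_k$ for some $N$. This is a consequence of finitely many defining relations, which involve finitely many varieties, closed subsets and isomorphisms. All are defined over a subfield $k_0\subset k$ finitely generated over $\mathbb Q$, which we may take large enough that $\mathbb L^Na_{E_{k_0}}=0$ in $\mathcal M_{k_0}$. Embed $k_0$ in $\mathbb C$. Base change gives a ring homomorphism $\mathcal M_{k_0}\to\mathcal M_{\mathbb C}$ taking $a_{E_{k_0}}$ to $a_{E_{\mathbb C}}$, so $a_{E_{\mathbb C}}=0$ in $\mathcal M_{\rm loc}$. This contradicts (9). So $a_{E_k}$ is a nonzero element of the kernel.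

**Proof of Theorem 2(3).** Let $E$ be as in (2). Write $Q=\Phi_1^\alpha\Phi_2^\beta\Phi_4^\gamma\Phi_3^i\Phi_6^j$ and put $c=\Phi_3(\mathbb L)^i\Phi_6(\mathbb L)^ja_E$. Over $\mathbb C$, (8) gives $\mu(c)=\Phi_3(-1)^i\Phi_6(-1)^j\mu(a_E)$. Here $\Phi_3(-1)=1$ and $\Phi_6(-1)=3$, so $\mu(c)=3^j\mu(a_E)=\mu(a_E)\ne0$, because $2\mu(a_E)=0$. So $c\ne0$ in $\mathcal M_{\mathbb C,\rm loc}$. The descent argument of (2), applied to $c$, gives $c\neq0$ in $\mathcal M_{k,\rm loc}$ for every $k$ of characteristic $0$. Since $\Phi_1\Phi_2\Phi_4=t^4-1$, the relation $Q(\mathbb L)a_E=0$ gives $(\mathbb L^4-1)^nc=0$ with $n=\max(\alpha,\beta,\gamma)$. Take the least $n'\ge1$ with $(\mathbb L^4-1)^{n'}c=0$. Then $(\mathbb L^4-1)^{n'-1}c$ is nonzero and killed by $\mathbb L^4-1$.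

**Proof of Theorem 2(4).** Each isogeny class of complex elliptic curves is countable, and there are countably many CM curves. So there are continuum many pairwise non-isogenous curves $E_i/\mathbb C$ without CM. Choose $\tau_i\in E_i$ of order $6$, and let $\mu_i$ be the measure of the preceding section built from $E_i$. For $j\ne i$ and any finite $C\subset E_j$, the curves $E_i$ and $E_j/C$ are not isogenous, so $\operatorname{Hom}_{HS}(H^1(E_i),H^1(E_j/C))=0$. Hence $\mu_i(a_{E_j})=0$, while $\mu_i(a_{E_i})$ has order exactly $2$ by (9). All $a_{E_i}$ lie in the kernel. So $(\mu_i)_i$ maps the subgroup of the kernel generated by the $a_{E_i}$ onto $\bigoplus_i\mathbb Z/2$, a direct sum of continuum many copies. In particular the kernel is uncountable. $\square$
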